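\title{Outer automorphisms of free Burnside groups beyond Nielsen transformations and power maps}

\begin{abstract}
Let $\mathbf B_r(n)$ be the free Burnside group of rank $r\ge2$ and odd exponent $n$, with basis $a_1=a$, $a_2=b$, $a_3,\dots,a_r$. We show that $\operatorname{Out}(\mathbf B_r(n))$ is not always generated by the classes induced from the free group together with the power maps $a\mapsto a^p$. The automorphism $b\mapsto (abab^{-1})^{(n+1)/2}b$ is missing whenever $n$ is not square-free, whenever $r=2$ and $n$ is composite, and whenever $n$ has two prime divisors satisfying an arithmetic condition. The obstruction is the determinant of a Jacobian matrix, evaluated in a representation of a finite Heisenberg group.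
\end{abstract}

\section{The question and the answer}

Let $\mathbf F_r$ be the free group of rank $r\ge2$, let $n\ge1$, and let $\mathbf F_r^n$ be the subgroup generated by all $n$-th powers. It is normal and is preserved by every automorphism of $\mathbf F_r$. The \emph{free Burnside group} of rank $r$ and exponent $n$ is $\mathbf B=\mathbf B_r(n)=\mathbf F_r/\mathbf F_r^n$. Let $a_1,\dots,a_r$ be the image in $\mathbf B$ of a free basis of $\mathbf F_r$. We use one property of $\mathbf B$, its \emph{freeness}: if $G$ is a group of exponent dividing $n$ (that is, $g^n=1$ for all $g\in G$), then every map $\{a_1,\dots,a_r\}\to G$ extends uniquely to a homomorphism $\mathbf B\to G$.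

There are two evident sources of automorphisms of $\mathbf B$. First, every automorphism of $\mathbf F_r$ descends, which gives a homomorphism
\[
\chi:\operatorname{Out}(\mathbf F_r)\to\operatorname{Out}(\mathbf B);
\]
for sufficiently large odd $n$ it is known to be neither one-to-one nor onto. Second, for $p$ prime to $n$ let $\Phi_p$ be the endomorphism with $a_1\mapsto a_1^p$ and $a_i\mapsto a_i$ for $i\ne1$. It depends only on $p$ modulo $n$ and $\Phi_p\Phi_{p'}=\Phi_{pp'}$, so $\Phi_p$ is an automorphism and we obtain a homomorphism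
\[
\zeta:(\mathbf Z/n\mathbf Z)^*\to\operatorname{Out}(\mathbf B),\qquad p\mapsto[\Phi_p].
\]
Let $\Gamma\le\operatorname{Out}(\mathbf B)$ be the subgroup generated by the images of $\chi$ and $\zeta$. The following question is posed in \cite{hdr}.

\medskip
\noindent\textbf{Question.} \emph{Is $\Gamma=\operatorname{Out}(\mathbf B_r(n))$ for every $r\ge2$ and all sufficiently large odd $n$?}
\medskip

The abelianization explains why the question is natural. We have $\mathbf B^{\mathrm{ab}}=(\mathbf Z/n)^r$; let $\delta(\tau)\in(\mathbf Z/n)^*$ be the determinant of the map induced by $\tau\in\operatorname{Aut}(\mathbf B)$. It is trivial on inner automorphisms, it is $\pm1$ on automorphisms induced from $\mathbf F_r$, and $\delta(\Phi_p)=p$. So the class of $\Phi_p$ is not in the image of $\chi$ when $p\not\equiv\pm1\pmod n$. Once the $\Phi_p$ are added, the abelianization has nothing more to say: $SL_r(\mathbf Z/n)$ is generated by elementary matrices, which are induced by the maps $a_i\mapsto a_ia_j$, and the $\Phi_p$ realize every determinant, so $\Gamma$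 maps onto $GL_r(\mathbf Z/n)$. In rank one the analogous statement is true, since $\operatorname{Out}(\mathbf Z/n)=(\mathbf Z/n)^*$. One might therefore guess that the answer is yes. A positive answer would also make $\operatorname{Out}(\mathbf B)$ finitely generated, because $\Gamma$ is, and it is not known whether $\operatorname{Out}(\mathbf B_r(n))$ is finitely generated.

The answer is no. From now on $n$ is odd, and we write $a=a_1$, $b=a_2$. For $g$ in a group of exponent dividing $n$ put $g^{1/2}=g^{(n+1)/2}$. Let $\Psi$ be the endomorphism of $\mathbf B$ given by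
\[
\Psi:\quad a\mapsto a,\qquad b\mapsto (abab^{-1})^{1/2}\,b,\qquad a_i\mapsto a_i\quad(i\ge3).
\]
Let $\operatorname{rad}(n)$ denote the product of the distinct primes dividing $n$.

\begin{theorem}\label{thm:main}
Let $r\ge2$ and let $n$ be odd. Then $\Psi\in\operatorname{Aut}(\mathbf B_r(n))$, and the class of $\Psi$ is not in $\Gamma$ in each of the following cases.
\begin{enumerate}
\item[(1)] $n$ is not square-free and $r\ge2$ is arbitrary. Moreover $[\operatorname{Out}(\mathbf B_r(n)):\Gamma]\ge n/\operatorname{rad}(n)$.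
\item[(2)] $r=2$ and $n$ is composite.
\item[(3)] $r\ge2$, and there are distinct primes $q,\ell$ with $q\ell\mid n$ such that either $q\ge5$ and $\ell^{q-1}\not\equiv1\pmod{q^2}$, or $q=3$ and $\ell\nmid 2^{3^{r-2}}+1$. This holds for every $r$ if $15\mid n$.
\end{enumerate}
\end{theorem}

No largeness of $n$ is used. For each $r\ge2$, part (1) provides arbitrarily large odd $n$ with $\Gamma\ne\operatorname{Out}(\mathbf B_r(n))$, which answers the Question in the negative.

The proof refines $\delta$. Fix a prime $q\mid n$ and a suitable finite quotient $f:\mathbf B\to Q$ of exponent $q$. An automorphism $\tau$ has a Jacobian matrix over the group ring $(\mathbf Z/(n/q))[Q]$, and a representation of $Q$ turns it into a determinant $D_\tau(f)$ in a commutative ring. For $\tau$ in the preimage of $\Gamma$ this determinant is a fixed power of $\delta(\tau)$. For $\Psi$ we have $\delta(\Psi)=1$, while $D_\Psi(f)$ is the same power of $(1+\omega)^q/2$, with $\omega$ a $q$-th root of unity. It remains to show that this number is not $1$.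

We work in $\operatorname{Aut}(\mathbf B)$. Let $\widetilde\Gamma\le\operatorname{Aut}(\mathbf B)$ be generated by the image of $\operatorname{Aut}(\mathbf F_r)$ and the $\Phi_p$. Inner automorphisms of $\mathbf B$ come from inner automorphisms of $\mathbf F_r$, so $\widetilde\Gamma$ is the full preimage of $\Gamma$. By Nielsen's theorem, $\operatorname{Aut}(\mathbf F_r)$ is generated by the transpositions of two basis elements, the inversion of the first basis element, and the map multiplying the first basis element on the right by the second. Hence $\widetilde\Gamma$ is generated by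
\begin{equation}\label{eq:gens}
a_i\leftrightarrow a_j,\qquad a_1\mapsto a_1^{-1},\qquad a_1\mapsto a_1a_2,\qquad \Phi_p\quad(p\ge1,\ \gcd(p,n)=1),
\end{equation}
where each map fixes the basis elements that are not mentioned. Their determinants $\delta$ are $-1$, $-1$, $1$ and $p$.

\section{Square roots and the automorphism $\Psi$}

In a group $G$ of exponent dividing the odd number $n$, the element $g^{1/2}$ is the unique square root of $g$: its square is $g^{n+1}=g$, and if $s^2=g$ then $s=s^{n+1}=g^{(n+1)/2}$. This operation has no counterpart in $\mathbf F_r$, and $\Psi$ uses it as follows. The Nielsen maps $b\mapsto ab$ and $b\mapsto ba=(bab^{-1})b$ multiply $b$ on the left by $a$ and by $bab^{-1}$; the map $\Psi$ multiplies $b$ by the square root of the product of these two elements. In $\mathbf B^{\mathrm{ab}}$ the element $abab^{-1}$ becomes $2a$ and its square root becomes $a$, so $\Psi$ acts by $b\mapsto a+b$, exactly as the two Nielsen maps do.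

\begin{proposition}\label{prop:aut}
$\Psi$ is an automorphism of $\mathbf B$, and $\delta(\Psi)=1$.
\end{proposition}

\begin{proof}
For $g,h\in\mathbf B$ put $\mu(g)=(agag^{-1})^{1/2}$ and $\nu(h)=a\,(a^{-1}hah^{-1})^{1/2}$. Let $m=hg^{-1}$, so that $hah^{-1}=m\,(gag^{-1})\,m^{-1}$. Then
\[
agag^{-1}=m^2\iff gag^{-1}=a^{-1}m^2\iff hah^{-1}=ma^{-1}m\iff a^{-1}hah^{-1}=(a^{-1}m)^2 .
\]
By uniqueness of square roots, the first equation says $m=\mu(g)$ and the last says $m=\nu(h)$. Thus $h=\mu(g)g$ if and only if $g=\nu(h)^{-1}h$: the maps $\phi(g)=\mu(g)g$ and $\psi(h)=\nu(h)^{-1}h$ are mutually inverse bijections of the set $\mathbf B$.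

Let $\Psi'$ be the endomorphism with $b\mapsto\psi(b)$ that fixes $a_i$ for $i\ne2$. The maps $\phi$ and $\psi$ are given by words in $a$ and the variable, so they commute with every endomorphism fixing $a$. Therefore $\Psi\Psi'(b)=\Psi(\psi(b))=\psi(\Psi(b))=\psi(\phi(b))=b$ and $\Psi'\Psi(b)=\phi(\Psi'(b))=\phi(\psi(b))=b$. So $\Psi'$ is a two-sided inverse of $\Psi$. The matrix of $b\mapsto a+b$ is elementary, so $\delta(\Psi)=1$.
\end{proof}

\section{Derivations}\label{sec:der}

To see more than $\mathbf B^{\mathrm{ab}}$ while staying within linear algebra, we replace homomorphisms to an abelian group by homomorphisms twisted by a quotient of $\mathbf B$. Let $f:\mathbf B\to Q$ be a homomorphism and $M$ a left $\mathbf Z[Q]$-module. A \emph{derivation along $f$} is a map $d:\mathbf B\to M$ with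
\[
d(gh)=d(g)+f(g)\,d(h)\qquad(g,h\in\mathbf B).
\]
Equivalently, $g\mapsto(d(g),f(g))$ is a homomorphism to the semidirect product $M\rtimes Q$, whose law is $(v,\alpha)(w,\beta)=(v+\alpha w,\alpha\beta)$. Let $\operatorname{Der}_f(M)$ be the group of these maps. The defining identity gives $d(1)=0$ and, for $p\ge1$,
\begin{equation}\label{eq:rules}
d(g^{-1})=-f(g)^{-1}d(g),\qquad d(g^p)=\bigl(1+f(g)+\dots+f(g)^{p-1}\bigr)\,d(g).
\end{equation}
A determinant requires coordinates on $\operatorname{Der}_f(M)$. They exist when the exponent $n$ is shared between $Q$ and $M$, and this is where $n$ has to be composite.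

\begin{lemma}\label{lem:coord}
Let $n=qe$. Suppose that $Q$ has exponent dividing $q$ and that $eM=0$. Then $d\mapsto(d(a_1),\dots,d(a_r))$ is a bijection $\operatorname{Der}_f(M)\to M^r$.
\end{lemma}

\begin{proof}
A derivation is determined by its values on generators, so the map is injective. In $M\rtimes Q$ we have $(v,\alpha)^q=(w,1)$ with $w=(1+\alpha+\dots+\alpha^{q-1})v$, and $(w,1)^e=(ew,1)=(0,1)$. So $M\rtimes Q$ has exponent dividing $n$. Given $v_1,\dots,v_r\in M$, freeness provides a homomorphism $\mathbf B\to M\rtimes Q$ with $a_i\mapsto(v_i,f(a_i))$. Its second coordinate is $f$, and its first is a derivation with $d(a_i)=v_i$.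
\end{proof}

If $\tau\in\operatorname{Aut}(\mathbf B)$ and $d\in\operatorname{Der}_f(M)$, then $d\circ\tau\in\operatorname{Der}_{f\circ\tau}(M)$, and $d\mapsto d\circ\tau$ is a bijection with inverse $d\mapsto d\circ\tau^{-1}$. For the generators \eqref{eq:gens} it is computed by \eqref{eq:rules}. For $\Psi$, expanding the power $(n+1)/2$ would be unwieldy; it is better to differentiate the equation that defines the square root.

\begin{lemma}\label{lem:dPsi}
Let $m=(abab^{-1})^{1/2}\in\mathbf B$, $x=f(a)$, $y=f(b)$, $\bar m=f(m)$. For every $d\in\operatorname{Der}_f(M)$,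
\[
(1+\bar m)\,d(\Psi(b))=(1+xy)\,d(a)+(x+\bar m)\,d(b).
\]
\end{lemma}

\begin{proof}
Apply $d$ to $m^2=abab^{-1}$. The left side gives $(1+\bar m)d(m)$. The right side gives
\[
d(a)+x\,d(b)+xy\,d(a)-xyxy^{-1}d(b)=(1+xy)\,d(a)+(x-\bar m^2)\,d(b).
\]
Since $d(\Psi(b))=d(mb)=d(m)+\bar m\,d(b)$, multiplying by $1+\bar m$ adds $(\bar m+\bar m^2)d(b)$ to this expression, and the coefficient of $d(b)$ becomes $x+\bar m$.
\end{proof}

\section{The case $r=2$, $n=15$ by hand}\label{sec:15}

Take $q=3$ and $e=5$. Let $K=\mathbf F_{25}$, which contains a primitive cube root of unity $\xi$, let $V=K^3$, and let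
\[
X=\begin{pmatrix}0&0&1\\1&0&0\\0&1&0\end{pmatrix},\qquad
Y=\begin{pmatrix}1&0&0\\0&\xi&0\\0&0&\xi^2\end{pmatrix},\qquad YX=\xi XY .
\]
Let $H=\{\xi^cX^iY^j\}$, a group of order $27$. Every non-scalar $g=\xi^cX^iY^j$ has characteristic polynomial $z^3-1$: if $3\nmid i$, then $g$ is a monomial matrix over a $3$-cycle and the product of its nonzero entries is $\xi^{3c}\xi^{3j}=1$; if $3\mid i$, then $g$ is diagonal with entries $1,\xi,\xi^2$ in some order. In particular $H$ has exponent $3$.

Let $f:\mathbf B_2(15)\to H$ be an epimorphism. Modulo scalars $H$ is $\mathbf F_3^2$, which $f(a)$ and $f(b)$ must generate, so neither of them is scalar. By Lemma~\ref{lem:coord}, $\operatorname{Der}_f(V)=V^2$, and $d\mapsto d\circ\tau$ is a $K$-linear map $V^2\to V^2$. Let $D_\tau(f)\in K^*$ be its determinant. Composing maps gives $D_{\sigma\tau}(f)=D_\sigma(f)D_\tau(f\circ\sigma)$. On the generators \eqref{eq:gens}, with $g=f(a)$ having eigenvalues $1,\xi,\xi^2$: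
\begin{itemize}
\item $a\leftrightarrow b$ exchanges the two copies of $V$, so $D=(-1)^3=-1$;
\item $a\mapsto a^{-1}$ acts by $-g^{-1}$ on the first copy, so $D=-1$;
\item $a\mapsto ab$ is block unitriangular, so $D=1$;
\item $\Phi_p$ acts by $1+g+\dots+g^{p-1}$ on the first copy, so $D=p\cdot\frac{\xi^p-1}{\xi-1}\cdot\frac{\xi^{2p}-1}{\xi^2-1}=p$.
\end{itemize}
In each case $D_\tau(f)=\delta(\tau)\bmod 5$, whatever $f$ is. The composition rule extends this equality to all of $\widetilde\Gamma$.

Now take $f(a)=X$ and $f(b)=Y$. Then $XYXY^{-1}=\xi X^2=(\xi^2X)^2$, so $\bar m=\xi^2X$, and Lemma~\ref{lem:dPsi} reads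
\[
(1+\xi^2X)\,d(\Psi(b))=(1+XY)\,d(a)+(1+\xi^2)X\,d(b).
\]
Here $\det(1+\xi^2X)=1+\xi^6=2$ and $\det((1+\xi^2)X)=(-\xi)^3=-1$. So $D_\Psi(f)=-1/2=2$ in $\mathbf F_5$, whereas $\delta(\Psi)=1$. Hence $\Psi\notin\widetilde\Gamma$.

Two difficulties remain. First, for $r\ge3$ an epimorphism onto $H$ may send a generator $a_1$ to $1$; then $\Phi_p$ has $D=p^3$ instead of $p$, and $D_\tau(f)$ is no longer a function of $\delta(\tau)$. Section~\ref{sec:Q} enlarges $H$ to prevent this. Second, take $n=9$. Then $e=3$, the module must be killed by $3$, and $-1/2=1$ in characteristic $3$. We do have $-1/2\ne1$ modulo $9$, but a free module over $\mathbf Z[\xi]/9$ is not killed by $e$. Section~\ref{sec:det} shows that the determinant is nevertheless defined to this higher precision.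

\section{The group $Q$ and the representation $\rho$}\label{sec:Q}

Let $n$ be odd and composite, $q$ a prime divisor of $n$, and $e=n/q>1$. Let $\xi\in\mathbf C$ be a primitive $q$-th root of unity and $O=\mathbf Z[\xi]$. On the free $O$-module with basis $v_j$ $(j\in\mathbf Z/q)$ define $Xv_j=v_{j+1}$ and $Yv_j=\xi^jv_j$. Then $Y^jX^i=\xi^{ij}X^iY^j$, and the \emph{Heisenberg group} $H=\{\xi^cX^iY^j\}$ has order $q^3$. Since $(X^iY^j)^q=\xi^{ijq(q-1)/2}X^{iq}Y^{jq}$ and $q$ is odd, $H$ has exponent $q$. Put
\[
A=(\mathbf Z/q)^{r-2},\qquad Q=H\times A,\qquad Z=\langle\xi\rangle\le H\le Q .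
\]
Then $Q$ has exponent $q$, the subgroup $Z=[Q,Q]$ is central, and $Q/Z\cong\mathbf F_q^r$.

Let $E$ be the set of epimorphisms $f:\mathbf B\to Q$. It is stable under $f\mapsto f\circ\tau$ for $\tau\in\operatorname{Aut}(\mathbf B)$. For $f\in E$ the $r$ elements $f(a_i)$ generate $Q/Z\cong\mathbf F_q^r$, so their images form a basis, and
\begin{equation}\label{eq:noncentral}
f(a_i)\notin Z\qquad(f\in E,\ 1\le i\le r).
\end{equation}
This is the purpose of the factor $A$. We now need a representation in which all elements outside $Z$ have the same spectrum. Let $\rho$ be the tensor product of the tautological representation of $H$ and the regular representation of $A$. It is defined over $O$ and has odd dimension $N=q^{r-1}$; we extend it to a ring homomorphism $\mathbf Z[Q]\to M_N(O)$, and entrywise to $M_r(\mathbf Z[Q])\to M_{rN}(O)$.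

\begin{lemma}\label{lem:rho}
\begin{enumerate}
\item[(a)] $\operatorname{tr}\rho(W)\in q^{r-1}O$ for every $W\in M_r(\mathbf Z[Q])$.
\item[(b)] If $g\in Q\setminus Z$ and $p\ge1$ is prime to $q$, then
\[
\det\rho(g)=1,\qquad \det\rho(1+g+\dots+g^{p-1})=p^{\,q^{r-2}},\qquad \det\rho(1+g)=2^{\,q^{r-2}} .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
The matrix $\xi^cX^iY^j$ has zero diagonal if $q\nmid i$, and trace $\xi^c\sum_k\xi^{jk}=0$ if $q\mid i$ and $q\nmid j$. The regular character of $A$ vanishes off the identity. So $\operatorname{tr}\rho(g)=0$ for $g\notin Z$, while $\rho(\xi^c)$ is the scalar $\xi^c$, of trace $q^{r-1}\xi^c$. Part (a) follows by linearity, summing over the diagonal entries of $W$.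

Let $g\notin Z$. Since $Q/Z$ is a vector space over $\mathbf F_q$, we have $g^t\notin Z$ for $q\nmid t$. The multiplicity of a $q$-th root of unity $\omega$ as an eigenvalue of $\rho(g)$ is $\frac1q\sum_{t=0}^{q-1}\omega^{-t}\operatorname{tr}\rho(g^t)=N/q=q^{r-2}$. Therefore $\det\rho(P(g))=\bigl(\prod_{\omega^q=1}P(\omega)\bigr)^{q^{r-2}}$ for $P\in\mathbf Z[z]$. Evaluating $\prod_\omega(z-\omega)=z^q-1$ at $z=0$ and at $z=-1$, with $q$ odd, gives $\prod_\omega\omega=1$ and $\prod_\omega(1+\omega)=2$. For $P=1+z+\dots+z^{p-1}$ we have $P(1)=p$ and $\prod_{\omega\ne1}\frac{\omega^p-1}{\omega-1}=1$, because $\omega\mapsto\omega^p$ permutes the nontrivial roots.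
\end{proof}

\section{The determinant cocycle}\label{sec:det}

\subsection*{Jacobian matrices}
To postpone the choice of a coefficient ring we take derivations with values in the group ring $\Lambda=(\mathbf Z/e)[Q]$. For $f\in E$ the group $\operatorname{Der}_f(\Lambda)$ is a right $\Lambda$-module by $(d\lambda)(g)=d(g)\lambda$, and Lemma~\ref{lem:coord} identifies it with the module $\Lambda^r$ of column vectors. For $\tau\in\operatorname{Aut}(\mathbf B)$ the bijection $d\mapsto d\circ\tau$ is right $\Lambda$-linear, so it is left multiplication by a matrix $J_\tau(f)\in GL_r(\Lambda)$: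
\[
\bigl(d(\tau(a_i))\bigr)_i=J_\tau(f)\,\bigl(d(a_j)\bigr)_j .
\]
From $d\circ(\sigma\tau)=(d\circ\sigma)\circ\tau$, with $d\circ\sigma\in\operatorname{Der}_{f\circ\sigma}(\Lambda)$, we get the chain rule
\begin{equation}\label{eq:chain}
J_{\sigma\tau}(f)=J_\tau(f\circ\sigma)\,J_\sigma(f).
\end{equation}

\subsection*{Determinants over $\Lambda$}
For $J\in GL_r(\Lambda)$ choose a lift $\tilde J\in M_r(\mathbf Z[Q])$. The element $\det\rho(\tilde J)\in O$ depends on the lift, and we ask modulo which ideal $I$ it does not. We use two ideals.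
\begin{description}
\item[Case A.] $\ell\ne q$ is a prime dividing $e$, and $I=\mathfrak l$ is a prime ideal of $O$ containing $\ell$.
\item[Case B.] $q^k$ is the exact power of $q$ dividing $n$, $k\ge2$, and $I=q^{k+r-2}O$.
\end{description}
Put $R=O/I$. In Case A it is a finite field of characteristic $\ell$. In both cases $2$ and all integers prime to $n$ are units of $R$. In Case B the entries of $J$ are known $q$-adically only modulo $q^{k-1}$, the $q$-part of $e$; the ideal $I$ gains a factor $q^{r-1}$, which comes from Lemma~\ref{lem:rho}(a).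

\begin{lemma}\label{lem:gain}
In both cases, $\det\rho(1+eW)\equiv1\pmod I$ for every $W\in M_r(\mathbf Z[Q])$.
\end{lemma}

\begin{proof}
In Case A we have $e\in I$. In Case B let $U=\rho(W)$ and write $\det(1+zU)=\sum_{j\ge0}c_jz^j$ with $c_j\in O$ and $c_0=1$. The $c_j$ are the elementary symmetric functions of the eigenvalues of $U$, and the traces $\operatorname{tr}U^i$ are their power sums, so Newton's identities state
\[
jc_j=\sum_{i=1}^{j}(-1)^{i-1}c_{j-i}\operatorname{tr}U^i\qquad(j\ge1).
\]
Since $U^i=\rho(W^i)$, Lemma~\ref{lem:rho}(a) gives $jc_j\in q^{r-1}O$. Write $j=q^vj'$ with $q\nmid j'$. As $j'$ is invertible modulo $q^{r-1}$, we get $q^vc_j\in q^{r-1}O$. Moreover $(k-1)(j-1)\ge j-1\ge q^v-1\ge v$; this uses $k\ge2$. Hence $(k-1)j-v\ge k-1$. Since $q^{(k-1)j}$ divides $e^j$, the term $e^jc_j$ lies in $q^{(k-1)j-v}\,q^{r-1}O\subseteq q^{k+r-2}O$ for every $j\ge1$.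
\end{proof}

\begin{lemma}\label{lem:D}
The class $\mathcal D(J)=\det\rho(\tilde J)\bmod I$ does not depend on the lift $\tilde J$, and $\mathcal D:GL_r(\Lambda)\to R^*$ is a homomorphism.
\end{lemma}

\begin{proof}
Fix a lift $\tilde J'$ of $J^{-1}$. For any lift $\tilde J$ of $J$ we have $\tilde J\tilde J'\in1+eM_r(\mathbf Z[Q])$, so $\det\rho(\tilde J)\det\rho(\tilde J')=1$ in $R$ by Lemma~\ref{lem:gain}. Thus $\det\rho(\tilde J)$ is a unit of $R$, namely the inverse of $\det\rho(\tilde J')$, which does not depend on $\tilde J$. A product of lifts is a lift of the product, so $\mathcal D$ is multiplicative.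
\end{proof}

Put $D_\tau(f)=\mathcal D(J_\tau(f))\in R^*$. Since $R$ is commutative, \eqref{eq:chain} gives the cocycle identity
\begin{equation}\label{eq:cocycle}
D_{\sigma\tau}(f)=D_\sigma(f)\,D_\tau(f\circ\sigma).
\end{equation}

\subsection*{Values on $\widetilde\Gamma$}
The rule $u\mapsto u^{q^{r-2}}$ defines a homomorphism $(\mathbf Z/n)^*\to R^*$. In Case A this holds because $n\in I$. In Case B, if $u=v+q^iw$ with $i\ge1$, then all terms of the binomial expansion of $u^q$ other than $v^q$ are divisible by $q^{i+1}$; applying this $r-2$ times, $u\equiv v\pmod{q^k}$ implies $u^{q^{r-2}}\equiv v^{q^{r-2}}\pmod{q^{k+r-2}}$.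

\begin{proposition}\label{prop:tame}
If $\tau\in\widetilde\Gamma$, then $D_\tau(f)=\delta(\tau)^{q^{r-2}}$ for all $f\in E$.
\end{proposition}

\begin{proof}
Let $S$ be the set of $\tau\in\operatorname{Aut}(\mathbf B)$ for which the equality holds for all $f\in E$. Since $E$ is stable under $\operatorname{Aut}(\mathbf B)$, \eqref{eq:cocycle} shows that $S$ is closed under products. If $\tau\in S$, then $1=D_\tau(f)D_{\tau^{-1}}(f\circ\tau)$, and $f\circ\tau$ ranges over $E$, so $\tau^{-1}\in S$. It suffices to check the generators \eqref{eq:gens}. Let $g=f(a_1)$, which is not in $Z$ by \eqref{eq:noncentral}. We use \eqref{eq:rules}, Lemma~\ref{lem:rho}(b), and the fact that $N$ and $q^{r-2}$ are odd.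
\begin{itemize}
\item $a_i\leftrightarrow a_j$: $J$ is the matrix of a transposition, $\rho(J)$ exchanges two blocks of size $N$, and $D=(-1)^N=(-1)^{q^{r-2}}$.
\item $a_1\mapsto a_1^{-1}$: $J=\operatorname{diag}(-g^{-1},1,\dots,1)$ and $D=(-1)^N\det\rho(g^{-1})=(-1)^{q^{r-2}}$.
\item $a_1\mapsto a_1a_2$: $d(a_1a_2)=d(a_1)+g\,d(a_2)$, so $J$ is unitriangular and $D=1$.
\item $\Phi_p$: $J=\operatorname{diag}(1+g+\dots+g^{p-1},1,\dots,1)$ and $D=p^{q^{r-2}}$.
\end{itemize}
These values agree with $\delta=-1,-1,1,p$.
\end{proof}

\subsection*{Values on the powers of $\Psi$}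

\begin{proposition}\label{prop:Psi}
Let $f\in E$, $x=f(a)$, $y=f(b)$, $c=x^{-1}yxy^{-1}\in Z$ and $s=c^{1/2}\in Z$, and let $\omega$ be the scalar by which $\rho(s)$ acts. Then
\[
D_{\Psi^t}(f)=\Bigl(\frac{(1+\omega)^q}{2}\Bigr)^{q^{r-2}t}\in R^*\qquad(t\ge0).
\]
As $f$ ranges over $E$, the scalar $\omega$ takes every nontrivial $q$-th root of unity as a value.
\end{proposition}

\begin{proof}
As $s$ is central, $xyxy^{-1}=x^2c=(xs)^2$, so $\bar m=xs$ in Lemma~\ref{lem:dPsi} by uniqueness of square roots in $Q$. The values $d(a_j)$ are arbitrary, so that lemma gives an identity of matrices $\Delta\,J_\Psi(f)=L$ over $\Lambda$, where $\Delta=\operatorname{diag}(1,1+xs,1,\dots,1)$ and $L$ agrees with the identity matrix except for its second row $(1+xy,\ x(1+s),\ 0,\dots,0)$. To apply $\mathcal D$ we need $\Delta$ to be invertible. For $g\in Q$ we have $(1+g)(1-g+g^2-\dots+g^{q-1})=1+g^q=2$, since $q$ is odd, and $2$ is a unit of $\Lambda$, since $e$ is odd. So $\Delta$ and $L$ lie in $GL_r(\Lambda)$. As $x,xs\notin Z$, Lemma~\ref{lem:rho}(b) gives $\mathcal D(\Delta)=2^{q^{r-2}}$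 and $\mathcal D(L)=\det\rho(x)\,(1+\omega)^N=(1+\omega)^{q^{r-1}}$. This is the case $t=1$.

The epimorphism $f\circ\Psi$ sends $a\mapsto x$ and $b\mapsto xsy$, and
\[
x^{-1}(xsy)\,x\,(xsy)^{-1}=yxy^{-1}x^{-1}=xcx^{-1}=c .
\]
So $f\circ\Psi$ has the same $\omega$ as $f$, and $D_{\Psi^{t+1}}(f)=D_\Psi(f)D_{\Psi^t}(f\circ\Psi)$ gives the formula by induction on $t$.

Finally let $q\nmid j$, and define $f$ by $f(a)=X$, $f(b)=Y^j$, and $f(a_3),\dots,f(a_r)$ a basis of $A$. Then $c=X^{-1}Y^jXY^{-j}=\xi^j$ generates $Z$, so $f\in E$, and $\omega=\xi^{j(q+1)/2}$ runs over all nontrivial $q$-th roots of unity.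
\end{proof}

Since $\delta(\Psi)=1$, Propositions~\ref{prop:tame} and \ref{prop:Psi} give the test on which the theorem rests.

\begin{corollary}\label{cor:test}
Let $t\ge0$. If $\Psi^t\in\widetilde\Gamma$, then in Case A and in Case B, for every nontrivial $q$-th root of unity $\omega\in O$,
\begin{equation}\label{eq:test}
\Bigl(\frac{(1+\omega)^q}{2}\Bigr)^{q^{r-2}t}=1\quad\text{in }R .
\end{equation}
\end{corollary}

\begin{remark}
The noncommutativity of $Q$ is what produces $\omega\ne1$. The same construction with $Q=(\mathbf Z/q)^r$ and its regular representation has $\bar m=x$ and yields, in Case A, only the condition $\det\rho(2x)/\det\rho(1+x)=2^{(q-1)q^{r-1}}=1$ in $\mathbf F_\ell$. For $r=2$ and $n=21$ this condition holds for both choices of $(q,\ell)$, since $2^6\equiv1\pmod7$ and $2^{42}\equiv1\pmod3$.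
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}

By Proposition~\ref{prop:aut}, $\Psi$ is an automorphism. Since $\widetilde\Gamma$ is the preimage of $\Gamma$, we have $[\Psi]^t\in\Gamma$ if and only if $\Psi^t\in\widetilde\Gamma$. We show that \eqref{eq:test} fails, using the polynomial
\[
P(z)=\sum_{i=1}^{q-1}\binom qi z^i\in\mathbf Z[z],\qquad (1+\omega)^q=2+P(\omega)\quad\text{if }\omega^q=1 .
\]

\subsection*{Part (1): $n$ not square-free}
Let $q^k$ be the exact power of $q$ dividing $n$, with $k\ge2$, and use Case B with a nontrivial root $\omega$. The prime $q$ is ramified in $O$, so we measure divisibility by powers of $q$ directly. All coefficients of $P$ are divisible by $q$; write $P(\omega)=q\Theta$ with $\Theta=\sum_{i=1}^{q-1}\frac1q\binom qi\omega^i$. The elements $1,\omega,\dots,\omega^{q-2}$ form a $\mathbf Z$-basis of $O=\mathbf Z[\omega]$, hence so do $\omega,\dots,\omega^{q-1}$. The coefficient of $\omega$ in $\Theta$ is $1$, so $\Theta\notin qO$. Choose an integer $h$ with $2h\equiv1\pmod{q^{k+r-2}}$ and put $\theta=h\Theta$.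 Then $\theta\notin qO$, and $(1+\omega)^q/2=1+q\theta$ in $R$.

Let $i\ge1$, $u\in O$ and $v\ge1$. Then
\[
(1+q^iu)^q\equiv1+q^{i+1}u\pmod{q^{i+2}},\qquad (1+q^iu)^v\equiv1+q^ivu\pmod{q^{i+1}} .
\]
In the first expansion, the terms of degree $2,\dots,q-1$ in $u$ are divisible by $q^{2i+1}$, the last is divisible by $q^{qi}$, and $2i+1\ge i+2$ and $qi\ge i+2$ because $q\ge3$. In the second, the terms of degree at least $2$ are divisible by $q^{2i}$. Thus, if $u\notin qO$, raising to the power $q$ gives $1+q^{i+1}u'$ with $u'\notin qO$, and raising to a power $v$ prime to $q$ gives $1+q^iu'$ with $u'\notin qO$.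

Let $t=q^jv\ge1$ with $q\nmid v$. Then $(1+q\theta)^{q^{r-2}t}=1+q^{r-1+j}\theta'$ in $O$ with $\theta'\notin qO$. As $O$ is torsion-free, \eqref{eq:test} in $R=O/q^{k+r-2}O$ forces $r-1+j\ge k+r-2$, that is, $q^{k-1}\mid t$. For $t=1$ the left side of \eqref{eq:test} is $1$ modulo $q^{r-1}$, so the whole gain of Lemma~\ref{lem:gain} is needed when $k=2$.

Letting $q$ vary over the primes with $q^2\mid n$, we find that $[\Psi]^t\in\Gamma$ with $t\ge1$ implies that $n/\operatorname{rad}(n)$ divides $t$. In particular $[\Psi]\notin\Gamma$. If $0\le t<t'<n/\operatorname{rad}(n)$, then $[\Psi]^{t'-t}\notin\Gamma$, so the cosets $[\Psi]^t\Gamma$ and $[\Psi]^{t'}\Gamma$ are distinct. This gives the bound on the index.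

\subsection*{Part (2): $r=2$, $n$ composite}
If $n$ is not square-free, part (1) applies. Otherwise there are distinct primes $q,\ell$ with $q\ell\mid n$. Use Case A and write $K=R$. The polynomial $z^q-1$ is the product of the $z-\xi^i$ and has no multiple root in characteristic $\ell\ne q$, so the $q$-th roots of unity of $O$ stay distinct in $K$. Suppose $\Psi\in\widetilde\Gamma$. For $r=2$ the exponent $q^{r-2}$ is $1$, and \eqref{eq:test} says that $P(\omega)=0$ in $K$ for the $q-1$ nontrivial roots $\omega$. Also $P(0)=0$. So $P$ has $q$ roots in $K$ and degree at most $q-1$, and it vanishes in $\mathbf F_\ell[z]$. But its coefficient of $z$ is $q\ne0$, a contradiction.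

\subsection*{Part (3): two primes, arbitrary rank}
Use Case A again, with $K=R$, and suppose $\Psi\in\widetilde\Gamma$. Now \eqref{eq:test} says only that $(1+\omega)^q/2$ has order a power of $q$ in $K^*$. The hypotheses serve to remove the exponent $q^{r-2}$. Note that $\ell$ is odd.

\emph{The case $q=3$.} Here $1+\omega=-\omega^2$, so $(1+\omega)^3=-1$, and \eqref{eq:test} reads $(-1/2)^{3^{r-2}}=1$ in $\mathbf F_\ell$. This means $\ell\mid2^{3^{r-2}}+1$, which is excluded.

\emph{The case $q\ge5$.} The field $K$ is generated over $\mathbf F_\ell$ by the image of $\xi$, which is fixed by $z\mapsto z^{\ell^{q-1}}$ because $\ell^{q-1}\equiv1\pmod q$. So $K$ embeds in the field with $\ell^{q-1}$ elements, and $|K^*|$ divides $\ell^{q-1}-1$, which by hypothesis is not divisible by $q^2$. Hence $K^*=\mu_q\times K'$, where $\mu_q$ is the group of $q$-th roots of unity and $K'$ has order prime to $q$; all $q$-th powers lie in $K'$. Write $2^{-1}=uv$ with $u\in\mu_q$ and $v\in K'$. For nontrivial $\omega$, the $K'$-component of $(1+\omega)^q/2$ is $w=(1+\omega)^qv$.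 By \eqref{eq:test}, $w^{q^{r-2}}=1$, so $w=1$. Thus $(1+\omega)^q$ has the same value $\kappa=v^{-1}$ for all nontrivial $\omega$. The polynomial $2-\kappa+P(z)\in K[z]$ has degree at most $q-1$ and vanishes at the $q-1$ nontrivial roots, so it is a constant multiple of $1+z+\dots+z^{q-1}$. Comparing the coefficients of $z,z^2,z^3$, which is possible since $q-1\ge3$, we get
\[
\binom q1\equiv\binom q2\equiv\binom q3\pmod\ell .
\]
Since $q$ and $2$ are invertible modulo $\ell$, the first congruence gives $q-1\equiv2$, that is, $q\equiv3\pmod\ell$. If $\ell=3$, then $3\mid q$, which is impossible for a prime $q\ge5$. If $\ell\ge5$, then $\binom q3\equiv\frac{3\cdot2\cdot1}6=1$ and $\binom q1\equiv3$, which are not congruent modulo $\ell$. In both cases we have a contradiction.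

If $15\mid n$, take $q=5$ and $\ell=3$: then $3^4=81\equiv6\not\equiv1\pmod{25}$. This completes the proof of Theorem~\ref{thm:main}.\qed

\section{The remaining cases}

If $n$ is prime, then $q=n$ and $e=1$, so $\Lambda=0$ and the argument gives no information. If $r\ge3$ and $n$ is square-free and composite, it applies under the condition in part (3). Some condition on the pair $(q,\ell)$ is needed for the test \eqref{eq:test} to fail: since $2^9+1=27\cdot19$ divides $2^{3^{r-2}}+1$ for $r\ge4$, the pair $(q,\ell)=(3,19)$ satisfies \eqref{eq:test} in these ranks. We make no claim in the cases not covered by Theorem~\ref{thm:main}, and the theorem does not decide whether $\operatorname{Out}(\mathbf B_r(n))$ is finitely generated.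

\begin{thebibliography}{1}
\bibitem{hdr}
\emph{M\'emoire d'habilitation \`a diriger des recherches},
\texttt{http://rcoulon.perso.math.cnrs.fr/research/hdr.pdf}
\end{thebibliography}
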